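# Polish groups that fail the Galvin–Mycielski–Solovay property contain anti-GMS sets

## 1. Polish groups, left strong measure zero sets, and the two properties

Throughout, $\omega=\{0,1,2,\dots\}$, $\omega^{<\omega}$ is the set of finite sequences from $\omega$, and $|s|$ is the length of $s$. We write $s^\frown j$ for $s$ followed by $j$, and $f\restriction n$ for the first $n$ entries of $f$. In a group, $AB=\{ab:a\in A,\,b\in B\}$ and $A^{-1}=\{a^{-1}:a\in A\}$.

**Definition (Polish group).** A Polish group is a topological group $G$ whose topology is separable and completely metrizable. Its identity is $1$. By a *neighborhood of $1$* we always mean an open one. $G$ is *locally compact* if some neighborhood of $1$ has compact closure; by translation every point then has such a neighborhood.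

*Examples.* $\mathbb R$ and $2^\omega$ (with coordinatewise addition mod $2$) are locally compact. The group $\mathbb Z^\omega$, with coordinatewise addition and the product of discrete topologies, is Polish. It is not locally compact: every neighborhood of $0$ contains some $V_m=\{x: x\restriction m=0\}$, and $V_m$, which is closed, is covered by the infinitely many disjoint nonempty open sets $\{x\in V_m: x(m)=j\}$, $j\in\mathbb Z$. For a finite sequence $u$ we write $[u]$ for the cylinder of all points extending $u$.

**Recalled facts (two metrics).** By the Birkhoff–Kakutani theorem $G$ has a compatible left-invariant metric $d$, that is, $d(gx,gy)=d(x,y)$. Let $B(x,\varepsilon)$ be the open $d$-ball. Left invariance gives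
$$B(x,\varepsilon)=x\,B(1,\varepsilon),\qquad d(1,x^{-1})=d(x,1),$$
so $B(1,\varepsilon)$ is closed under inverses. The metric $d$ need not be complete. However,
$$\rho(x,y)=d(x,y)+d(x^{-1},y^{-1})$$
is a compatible *complete* metric on a Polish group (Becker–Kechris, *The Descriptive Set Theory of Polish Group Actions*, §1.2).

*Example.* Let $S_\infty$ be the group of permutations of $\omega$ with the topology of pointwise convergence and, for $f\neq g$, $d(f,g)=2^{-\min\{i:f(i)\ne g(i)\}}$. This metric is left-invariant, since $hf(i)\neq hg(i)$ exactly when $f(i)\ne g(i)$. Let $f_n$ be the cycle $0\mapsto1\mapsto\cdots\mapsto n\mapsto 0$. Then $f_n$ and $f_m$ agree below $\min(n,m)$, so $(f_n)$ is $d$-Cauchy, but its pointwise limit $i\mapsto i+1$ is not onto, so there is no limit in $S_\infty$. The metric $\rho$ sees the problem: $f_n^{-1}(0)=n$, so $d(f_n^{-1},f_m^{-1})=1$ for $n\ne m$.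

A set is *nowhere dense* if every nonempty open set has a nonempty open subset that misses it, and *meager* if it is a countable union of nowhere dense sets. Translations and inversion are homeomorphisms, so they preserve both notions.

**Definition (lsmz).** A set $A\subset G$ is *left strong measure zero* (lsmz) if for every sequence $\langle U_n:n\in\omega\rangle$ of nonempty open sets there are $g_n\in G$ with $A\subset\bigcup_n g_nU_n$.

It is enough to ask this for neighborhoods of $1$, and even for sequences from a fixed base at $1$. Indeed, if $U_n\ne\emptyset$ is open and $u_n\in U_n$, then $u_n^{-1}U_n$ is a neighborhood of $1$, and $g\,u_n^{-1}U_n=(gu_n^{-1})U_n$; moreover a cover by translates of smaller sets is a cover by the same translates of larger ones.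

*Examples.* Every countable set $\{a_n:n\in\omega\}$ is lsmz: choose $u_n\in U_n$ and put $g_n=a_nu_n^{-1}$. The interval $[0,1]\subset\mathbb R$ is not lsmz: with $U_n=(0,2^{-n-2})$, the translates have total length $\frac12<1$.

**Definition (GMS).** $G$ is *GMS* (has the Galvin–Mycielski–Solovay property) if for every $A\subset G$:
$$A\text{ is lsmz}\iff AM\ne G\text{ for every meager }M\subset G.$$

*Example.* A countable discrete group is GMS for trivial reasons. Every subset is countable, hence lsmz. The only meager set is $\emptyset$, so $AM=\emptyset\ne G$ always. Both sides of the equivalence hold for every $A$.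

**Definition (anti-GMS set).** A nonempty set $C\subset G$ is *anti-GMS* if it is nowhere dense and for every sequence $\langle U_n\rangle$ of neighborhoods of $1$ there are $g_n\in G$ such that for *every* $g\in G$ the set $g\bigcup_n g_nU_n$ is dense in $C$, meaning that its intersection with $C$ is dense in $C$.

In other words: for every $g$, the open set $g\bigcup_ng_nU_n$ meets $E\cap C$ for each open $E$ with $E\cap C\ne\emptyset$. Note the order of the quantifiers: the $g_n$ are chosen after the $U_n$, but the one sequence $\langle g_n\rangle$ must serve all $g$ at once. This looks demanding, so here is an example in full.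

*Example (blocks in $\mathbb Z^\omega$).* Let $C\subset\mathbb Z^\omega$ be the set of all $x$ that are infinite concatenations of blocks
$$(N,a_1,\dots,a_N),\qquad N\ge1,\ a_1,\dots,a_N\in\mathbb Z\text{ arbitrary}.$$
The first entry of a block announces how many free entries follow. Call a finite concatenation of blocks (possibly empty) a *complete node*. If $s$ is complete, then $[s]\cap C\ne\emptyset$; and each point of $C$ has arbitrarily long complete initial segments, so every open set that meets $C$ contains $[s]$ for some complete $s$.

$C$ is nowhere dense: if a nonempty open set meets $C$, it contains $[s]$ with $s$ complete, and $[s^\frown 0]$ misses $C$, since a new block cannot start with $0$.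

$C$ has the covering property. Let $U_n$ be neighborhoods of $0$, say $U_n\supset V_{m_n}$. There are countably many pairs $(s,h)$ with $s$ complete and $h\in\mathbb Z^{|s|+1}$; index them by $n\in\omega$ through a bijection. For $n$ with pair $(s,h)$, let $\ell=|s|$, $N=\max(m_n,1)$, and let $g_n\in\mathbb Z^\omega$ have first $\ell+1$ entries $s^\frown N-h$ and all other entries $0$. Now let $g\in\mathbb Z^\omega$ and a complete $s$ be given. Put $h=g\restriction(\ell+1)$ and take the $n$ of the pair $(s,h)$. Then $g+g_n$ begins with $s^\frown N$. Since $m_n\le N\le \ell+1+N$, the set $g+g_n+U_n$ contains the cylinder of $(g+g_n)\restriction(\ell+1+N)$. This finite sequence is $s$, then $N$, then $N$ integers over which we have no control; but they fill a block whose entries are free, so it is a complete node extending $s$. Hence $g+g_n+U_n$ contains points of $C\cap[s]$. So $C$ is anti-GMS.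

## 2. Does failure of GMS produce an anti-GMS set?

The paper "Strong Measure Zero Sets In Polish Groups" (http://www.matmor.unam.mx/%7Emichael/preprints_files/SMZII.pdf) contains the following.

**Theorem 2.5 of that paper (ZFC + CH).** Let $G$ be a Polish group. If there is an anti-GMS set in $G$, then $G$ is not GMS.

The paper leaves open whether the converse holds. In plain words: if the Galvin–Mycielski–Solovay equivalence fails in $G$, must there be a single nowhere dense set in $G$ that is responsible in the strong sense of the last definition? The answer is yes, and CH plays no part.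

**Theorem 1 (ZFC).** Let $G$ be a Polish group.

1. If $G$ is not locally compact, then $G$ contains an anti-GMS set.
2. If $G$ is locally compact, then $G$ is GMS.

Hence every Polish group that is not GMS contains an anti-GMS set.

**Theorem 2.**

* (a) (ZFC) A Polish group $G$ contains an anti-GMS set if and only if $G$ is not locally compact.
* (b) (ZFC + $\mathrm{cov}(\mathcal M)=\mathfrak c$; in particular ZFC + CH) For a Polish group $G$ the following are equivalent: (i) $G$ is locally compact; (ii) $G$ is GMS; (iii) $AN\ne G$ for every lsmz $A\subset G$ and every closed nowhere dense $N\subset G$; (iv) $G$ contains no anti-GMS set.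

The cardinal $\mathrm{cov}(\mathcal M)$ is recalled in Section 9, the only place where it is used.

## 3. The Cantor group, and where its recursion breaks in $\mathbb Z^\omega$

Let us check by hand that $2^\omega$ has no anti-GMS set. Let $C\subset 2^\omega$ be nonempty and nowhere dense. We must name $U_n=V_{m_n}$ such that, whatever $g_n$ the opponent plays, some $g$ makes $g+\bigcup_n(g_n+U_n)$ fail to be dense in $C$; we will even make it miss $C$. With $t_n=g_n\restriction m_n$ we have $g_n+U_n=[t_n]$, so the opponent plays finite strings $t_n$ of length $m_n$.

For each $k$ there is $m>k$ such that every $u\in2^k$ has an extension $u'\in2^m$ with $[u']\cap C=\emptyset$: each $u$ has some extension off $C$, there are only *finitely many* $u$, and off-$C$ extensions stay off $C$ when lengthened. Call this number $m(k)$. Put $k_0=0$ and $m_n=k_{n+1}=m(k_n)$. Given the $t_n$, build $g$ by recursion. If $g\restriction k_n$ is known, let $u=g\restriction k_n+t_n\restriction k_n$, pick $u'\in2^{m_n}$ extending $u$ with $[u']\cap C=\emptyset$, and set $g\restriction k_{n+1}=u'+t_n$. This extends $g\restriction k_n$, and $g+[t_n]=[u']$ misses $C$. So $g+\bigcup_n(g_n+U_n)$ misses $C$.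

In $\mathbb Z^\omega$ this breaks at the number $m(k)$, because there are infinitely many $u\in\mathbb Z^k$. For the block set $C$ of Section 1 there is no $m(1)$: if $u=(N)$ with $N\ge1$, every extension of $u$ of length at most $N+1$ meets $C$, so an extension off $C$ has length at least $N+2$, and $N$ is unbounded. The block set is built to exploit exactly this. So local compactness looks like the dividing line.

## 4. Trying to extract the set from a failure of GMS

One half of the GMS equivalence holds in every Polish group. This tells us what a failure of GMS looks like.

**Proposition 3.** Let $G$ be a Polish group and $A\subset G$. If $AM\neq G$ for every meager $M$, then $A$ is lsmz.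

*Proof.* Let $U_n\ne\emptyset$ be open. We turn the desired cover into a meager set. Let $\{B_n:n\in\omega\}$ be a base of nonempty open sets, and choose $g_n$ with $g_nU_n\cap B_n\neq\emptyset$ (for instance $g_n=bu^{-1}$ with $b\in B_n$, $u\in U_n$). Then $R=\bigcup_ng_nU_n$ is dense open, so $R^{-1}$ is dense open and $M=G\setminus R^{-1}$ is closed nowhere dense. Take $x\notin AM$. For $a\in A$ we have $a^{-1}x\notin M$, since otherwise $x=a(a^{-1}x)\in AM$. So $a^{-1}x\in R^{-1}$, that is, $x^{-1}a\in R$, and $a\in xR=\bigcup_n(xg_n)U_n$. Thus $A$ is lsmz. $\square$

So if $G$ is not GMS, there are an lsmz set $A$ and a meager set $M$ with $AM=G$. The natural plan is to carve an anti-GMS set out of $M$. Let us see how far it goes. For every $g$ there are $a\in A$, $m\in M$ with $g=am$, so $a=gm^{-1}\in A\cap gM^{-1}$. Given neighborhoods $U_n$ of $1$, choose $g_n$ with $A\subset\bigcup_ng_nU_n$. Then $\bigcup_ng_nU_n$ meets $gM^{-1}$ for every $g$; replacing $g$ by $g^{-1}$,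
$$g\bigcup_ng_nU_n\ \text{ meets }\ M^{-1}\quad\text{for every }g\in G.\tag{4.1}$$
This has the shape of the anti-GMS property, with two defects: $M$ is only meager, and "meets" replaces "is dense in".

Here the plan stops. Write $M^{-1}=\bigcup_kM_k$ with $M_k$ nowhere dense, and suppose no $M_k$ satisfies (4.1) in the place of $M^{-1}$. Then for each $k$ there is a bad sequence $\langle U^k_n\rangle_n$: whatever $g_n$ are played, some $g$ makes $g\bigcup_ng_nU^k_n$ miss $M_k$. But this $g$ depends on $k$, and to contradict (4.1) we would need one $g$ that works for all $k$. Nothing in the hypothesis supplies it, and the passage from "meets" to "dense" has the same trouble.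

The way around is to forget $A$ and $M$ altogether and use the failure of GMS only once, to learn that $G$ is not locally compact. Then two independent tasks remain: carry the block set from $\mathbb Z^\omega$ to an arbitrary non-locally compact Polish group (Sections 5–7), and carry the recursion for $2^\omega$ to an arbitrary locally compact one, in a form strong enough to give GMS (Section 8).

## 5. Infinitely many disjoint right translates in a small neighborhood

In $\mathbb Z^\omega$, above a complete node $s$ of length $\ell$, we used the infinitely many disjoint cosets $[s^\frown N]$, $N\ge1$, of the subgroup $V_{\ell+1}$. In general there are no small open subgroups, and the sides matter. The definition puts an arbitrary $g$ on the *left*. We will sort the $g$'s into countably many classes $Wh$, with $W$ a neighborhood of $1$, so that after canceling $h$ an unknown $w\in W$ remains on the left. Hence we need disjoint *right* translates $Wy_n$.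

**Lemma 4.** Let $G$ be Polish and not locally compact, and let $\Omega$ be a neighborhood of $1$. There are a neighborhood $W$ of $1$ and $y_n\in G$ $(n\in\omega)$ such that the sets $Wy_n$ are pairwise disjoint subsets of $\Omega$.

*Proof.* Fix a neighborhood $W_1=W_1^{-1}$ of $1$ with $W_1W_1\subset\Omega$.

**Step 1.** *The purpose is to find a neighborhood $N$ of $1$ such that $W_1$ is not covered by finitely many sets $Nx$.* Suppose there is none. Let $\varepsilon>0$ and $N=B(1,\varepsilon)=N^{-1}$. Then $W_1$ is covered by finitely many sets $Nx$. Taking inverses, $W_1=W_1^{-1}$ is also covered by finitely many sets $(Nx)^{-1}=x^{-1}N$, that is, by finitely many sets of the form $xN$.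

Covering by sets $xN$ alone would make $W_1$ totally bounded for $d$, which is not enough, since $d$ may be incomplete (recall $S_\infty$). But we have both covers:

* each $xN$ has $d$-diameter at most $2\varepsilon$, by left invariance;
* each $Nx$ has diameter at most $2\varepsilon$ for the metric $(u,v)\mapsto d(u^{-1},v^{-1})$, because for $n,n'\in N$ we have $d(x^{-1}n^{-1},x^{-1}n'^{-1})=d(n^{-1},n'^{-1})\le2\varepsilon$.

Intersecting members of the two covers, we cover $W_1$ by finitely many sets of $\rho$-diameter at most $4\varepsilon$. As $\varepsilon$ was arbitrary, $W_1$ is totally bounded for the complete metric $\rho$, so $\overline{W_1}$ is compact and $G$ is locally compact, a contradiction.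

**Step 2.** *The purpose is to choose the translates.* With $N$ from Step 1, choose recursively
$$y_n\in W_1\setminus\bigcup_{m<n}Ny_m .$$
Let $W=W^{-1}\subset W_1$ be a neighborhood of $1$ with $WW\subset N$. Then $Wy_n\subset W_1W_1\subset\Omega$. If $m<n$ and $wy_m=w'y_n$ with $w,w'\in W$, then $y_n=w'^{-1}wy_m\in WWy_m\subset Ny_m$, a contradiction. So the sets $Wy_n$ are pairwise disjoint. $\square$

## 6. A tree of open sets that announces its own precision

We now rebuild the tree of complete nodes. The translate number $n$ plays the role of the announced block length $N$: inside it we place small open sets, with centers dense enough that every point of the translate has one within about $1/n$. Property 4 below is the point of the construction: one $x$ works for all $w\in W_s$ at once.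

**Lemma 5.** Let $G$ be Polish and not locally compact. There are nonempty open sets $O_s$ and neighborhoods $W_s$ of $1$ $(s\in\omega^{<\omega})$ such that for all $s$:

1. $\overline{O_{s^\frown j}}\subset O_s$ and $\rho\text{-diam}(O_{s^\frown j})\le2^{-|s|-1}$ for all $j$.
2. $O_{s^\frown i}\cap O_{s^\frown j}=\emptyset$ for $i\neq j$.
3. $O_s\setminus\overline{\bigcup_jO_{s^\frown j}}\ne\emptyset$.
4. For every neighborhood $V$ of $1$ there is $x\in G$ such that for every $w\in W_s$ there is $j$ with $O_{s^\frown j}\subset wxV$.

*In the block example*, take complete nodes in the place of the sequences $s$, $O_s=[s]$, and the complete nodes $s^\frown N^\frown a$ with $N\ge1$, $a\in\mathbb Z^N$ as children of $s$. With $W_s=V_{|s|+1}$ and $V\supset V_m$, property 4 holds for $x=s^\frown N^\frown 000\cdots$, where $N=\max(m,1)$: for $w\in W_s$ the point $w+x$ begins with $s^\frown N$, and $w+x+V$ contains the cylinder of the first $|s|+1+N$ entries of $w+x$, which is a child of $s$.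

*Proof.* Let $O_\emptyset=G$. Suppose $O_s$ is given, nonempty and open; we construct $W_s$ and all $O_{s^\frown j}$.

**Step 1.** *The purpose is to obtain infinitely many disjoint translates inside $O_s$.* Pick $c\in O_s$ and apply Lemma 4 to $\Omega=O_sc^{-1}$, a neighborhood of $1$, to get $W$ and $y_n$. Put $W_s=W$ and $x_n=y_nc$. The sets $W_sx_n=Wy_nc\subset\Omega c=O_s$ are nonempty, open and pairwise disjoint.

**Step 2.** *The purpose is to place small open sets in the $n$th translate, spaced at scale $1/n$.* For $n\ge1$ let $P_n\subset W_sx_n$ be a maximal subset whose distinct points are at $d$-distance at least $1/n$. It is nonempty, and countable because $G$ is separable. By maximality,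
$$\text{every }z\in W_sx_n\text{ has some }p\in P_n\text{ with }d(z,p)<1/n.\tag{6.1}$$
For $n\ge1$ and $p\in P_n$ let $O_{n,p}$ be an open set containing $p$ with
$$O_{n,p}\subset W_sx_n\cap B(p,\tfrac1{3n}),\qquad\overline{O_{n,p}}\subset O_s,\qquad\rho\text{-diam}(O_{n,p})\le2^{-|s|-1}.$$
Such a set exists because $p\in W_sx_n\subset O_s$ and $\rho$ is compatible. The sets $O_{n,p}$ are pairwise disjoint: for the same $n$ and $p\neq q$ in $P_n$, because $d(p,q)\ge\frac1n>\frac2{3n}$; for different $n$, because the translates $W_sx_n$ are disjoint. There are countably infinitely many of them, at least one for each $n\ge1$. Enumerate them as $O_{s^\frown j}$, $j\in\omega$. Properties 1 and 2 hold.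

**Step 3.** *The purpose is to verify property 3; this is why the translate with $n=0$ was left unused.* The nonempty open set $W_sx_0\subset O_s$ is disjoint from $\bigcup_{n\ge1}W_sx_n\supset\bigcup_jO_{s^\frown j}$. Being open, it is disjoint from the closure of $\bigcup_jO_{s^\frown j}$.

**Step 4.** *The purpose is to verify property 4.* Given $V$, pick $n\ge1$ with $B(1,\frac2n)\subset V$ and let $x=x_n$. Let $w\in W_s$. Then $wx_n\in W_sx_n$, so by (6.1) there is $p\in P_n$ with $d(wx_n,p)<\frac1n$. Since $\frac1{3n}+\frac1n<\frac2n$,
$$O_{n,p}\subset B(p,\tfrac1{3n})\subset B(wx_n,\tfrac2n)=wx_nB(1,\tfrac2n)\subset wxV.$$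
The set $O_{n,p}$ is one of the $O_{s^\frown j}$. $\square$

## 7. The anti-GMS set in a group that is not locally compact

**Theorem 6 (ZFC).** Every Polish group $G$ that is not locally compact contains an anti-GMS set.

*Proof.* Take $O_s$, $W_s$ as in Lemma 5.

**Step 1.** *The purpose is to define $C$ and to see that the sets $O_s$ control it.* For $f\in\omega^\omega$, property 1 gives $\overline{O_{f\restriction(n+1)}}\subset O_{f\restriction n}$, so $\bigcap_nO_{f\restriction n}=\bigcap_n\overline{O_{f\restriction n}}$. This is a decreasing intersection of nonempty closed sets whose $\rho$-diameters tend to $0$, so by completeness of $\rho$ it is a single point $x_f$. Let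
$$C=\{x_f:f\in\omega^\omega\}.$$
Then $C\cap O_s\ne\emptyset$ for every $s$: take any $f$ extending $s$. Moreover,
$$\text{if }E\text{ is open and }E\cap C\ne\emptyset,\text{ then }O_s\subset E\text{ for some }s.\tag{7.1}$$
Indeed, if $x_f\in E$, then $O_{f\restriction n}\subset E$ for large $n$, because $x_f\in O_{f\restriction n}$ and the $\rho$-diameter of $O_{f\restriction n}$ tends to $0$.

**Step 2.** *The purpose is to show that $C$ is nowhere dense.* First, if $|t|=|s|$ and $t\neq s$, then $O_t\cap O_s=\emptyset$: if $i$ is the first place where they differ, then $O_{t\restriction(i+1)}$ and $O_{s\restriction(i+1)}$ are disjoint by property 2, and they contain $O_t$ and $O_s$ by property 1. Now let $E$ be nonempty and open. If $E\cap C=\emptyset$, then $E$ itself misses $C$. Otherwise take $O_s\subset E$ by (7.1). If $x_h\in O_s$, then $x_h\in O_s\cap O_{h\restriction|s|}$, so $h\restriction|s|=s$, and therefore $x_h\in O_{h\restriction(|s|+1)}\subset\bigcup_jO_{s^\frown j}$. So the open set $O_s\setminus\overline{\bigcup_jO_{s^\frown j}}$, which is nonempty by property 3, is contained in $E$ and misses $C$.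

**Step 3.** *The purpose is to choose the $g_n$.* Let $\langle U_n\rangle$ be neighborhoods of $1$. For each $s$ the sets $W_sh$ $(h\in G)$ form an open cover of $G$, since $h\in W_sh$. As $G$ is a separable metrizable space, countably many suffice: $G=\bigcup_kW_sh^s_k$. Fix a bijection $e:\omega\to\omega^{<\omega}\times\omega$. For $n$ with $e(n)=(s,k)$, let $z_n$ be the point $x$ given by property 4 for this $s$ and $V=U_n$, and put
$$g_n=(h^s_k)^{-1}z_n .$$

**Step 4.** *The purpose is to check the covering property.* Let $g\in G$ and let $E$ be open with $E\cap C\neq\emptyset$. By (7.1) take $s$ with $O_s\subset E$. Take $k$ with $g\in W_sh^s_k$, say $g=wh^s_k$ with $w\in W_s$, and let $n=e^{-1}(s,k)$. Then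
$$gg_nU_n=wh^s_k(h^s_k)^{-1}z_nU_n=wz_nU_n,$$
which by property 4 contains some $O_{s^\frown j}\subset O_s\subset E$. As $C\cap O_{s^\frown j}\ne\emptyset$, the set $g\bigcup_ng_nU_n$ meets $C\cap E$. Since $g$ and $E$ were arbitrary and $\langle g_n\rangle$ did not depend on them, $C$ is anti-GMS. $\square$

## 8. Escaping compact nowhere dense sets in a locally compact group

Now we generalize the recursion of Section 3. There, we fixed $m_n$ before seeing $t_n$, because only finitely many strings of length $k_n$ were possible. In a locally compact group the current approximation to the escaping element $y$ is an open set $W$ with compact closure. The opponent's $x=g_n$ may be anything in $G$, but if $x$ lies outside a certain compact set it is harmless, and inside that set finitely many responses suffice.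

**Lemma 7.** Let $G$ be a locally compact Polish group and let $D_0\subset D_1\subset\cdots$ be compact nowhere dense sets. There are neighborhoods $V_n$ of $1$ such that for every sequence $\langle g_n\rangle$ in $G$ there is $y\in G$ with $yg_nV_n\cap D_n=\emptyset$ for all $n$.

*Proof.*

**Step 1.** *The purpose is to treat one move.* Let $D$ be compact nowhere dense and $W\neq\emptyset$ open with compact closure $K$. The claim is: there are a neighborhood $V$ of $1$ and a finite family $\mathcal W$ of nonempty open sets, with closures contained in $W$, such that for every $x\in G$ some $W'\in\mathcal W$ satisfies $W'xV\cap D=\emptyset$.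

Let $V_*$ be a neighborhood of $1$ with compact closure, and let $Q=K^{-1}D(\overline{V_*})^{-1}$, a compact set. If $x\notin Q$, then $WxV_*\cap D=\emptyset$: from $wxv=\delta\in D$ with $w\in W$, $v\in V_*$ we would get $x=w^{-1}\delta v^{-1}\in Q$.

If $x\in Q$, then $Dx^{-1}$ is nowhere dense, so there is $w\in W\setminus Dx^{-1}$, that is, $wx\notin D$. Since $D$ is closed and multiplication is continuous, there are an open $W_x\ni w$ with $\overline{W_x}\subset W$ and a neighborhood $V_x$ of $1$ with
$$W_x\,x\,V_xV_x\cap D=\emptyset .$$
By compactness $Q\subset\bigcup_{i\le m}x_iV_{x_i}$ for some $x_1,\dots,x_m\in Q$. Let $W_*$ be any nonempty open set with $\overline{W_*}\subset W$, and put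
$$V=V_*\cap\bigcap_{i\le m}V_{x_i},\qquad\mathcal W=\{W_*,W_{x_1},\dots,W_{x_m}\}.$$
If $x\notin Q$, then $W_*xV\subset WxV_*$ misses $D$. If $x\in Q$, say $x\in x_iV_{x_i}$, then $xV\subset x_iV_{x_i}V_{x_i}$, so $W_{x_i}xV$ misses $D$. The claim is proved. Note that it stays true if $V$ is made smaller.

**Step 2.** *The purpose is to choose the $V_n$ before any $g_n$ is known.* Let $\mathcal W_0=\{W^0\}$ with $W^0\ne\emptyset$ open with compact closure. Given a finite family $\mathcal W_n$ of nonempty open sets with compact closures, apply Step 1 to each $W\in\mathcal W_n$ with $D=D_n$. Let $V_n$ be the intersection of the finitely many resulting neighborhoods, and $\mathcal W_{n+1}$ the union of the resulting finite families. The members of $\mathcal W_{n+1}$ have closures contained in members of $\mathcal W_n$, hence compact closures, so the recursion continues.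

**Step 3.** *The purpose is to find $y$ for given $g_n$.* Starting from $W^0$, use Step 1 with $x=g_n$ to choose inductively $W^{n+1}\in\mathcal W_{n+1}$ with $\overline{W^{n+1}}\subset W^n$ and
$$W^{n+1}g_nV_n\cap D_n=\emptyset.$$
The sets $\overline{W^n}$ are nonempty, compact and decreasing, so there is $y\in\bigcap_n\overline{W^n}=\bigcap_nW^n$. Since $y\in W^{n+1}$, we have $yg_nV_n\cap D_n=\emptyset$ for every $n$. $\square$

**Proposition 8.** A locally compact Polish group $G$ contains no anti-GMS set.

*Proof.* Let $C\ne\emptyset$ be nowhere dense; we show that it is not anti-GMS. Take an open $E$ with compact closure that meets $C$, and let $D_n=D=\overline{C\cap E}$ for all $n$, a compact nowhere dense set. Take $V_n$ from Lemma 7. For every $\langle g_n\rangle$ there is $y$ such that $y\bigcup_ng_nV_n$ misses $D$, hence misses $C\cap E\neq\emptyset$. So $y\bigcup_ng_nV_n$ is not dense in $C$, and the sequence $\langle V_n\rangle$ shows that $C$ is not anti-GMS. $\square$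

**Proposition 9.** Every locally compact Polish group $G$ is GMS.

*Proof.* Proposition 3 gives one direction. For the other, let $A$ be lsmz and $M$ meager. We must find a point outside $AM$.

**Step 1.** *The purpose is to put $M^{-1}$ in the form that Lemma 7 needs.* The set $M^{-1}$ is meager, so $M^{-1}\subset\bigcup_kF_k$ with $F_k$ closed nowhere dense. $G$ is $\sigma$-compact, being locally compact and separable metrizable, so $G=\bigcup_nK_n$ with $K_0\subset K_1\subset\cdots$ compact. Put $D_n=K_n\cap\bigcup_{k\le n}F_k$. These sets are compact, nowhere dense and increasing, and $M^{-1}\subset\bigcup_nD_n$. Take $V_n$ from Lemma 7.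

**Step 2.** *The purpose is to cover each point of $A$ infinitely often.* This is needed because avoiding a single $D_n$ says nothing about the later, larger ones. Partition $\omega$ into infinite sets $I_i$ $(i\in\omega)$. For each $i$ apply lsmz to the sequence $\langle V_n:n\in I_i\rangle$ and choose $g_n$ $(n\in I_i)$ with $A\subset\bigcup_{n\in I_i}g_nV_n$. Then each $a\in A$ lies in $g_nV_n$ for at least one $n$ in each $I_i$, hence for infinitely many $n$.

**Step 3.** *The purpose is to show that $y^{-1}\notin AM$ for the $y$ of Lemma 7.* Let $y$ satisfy $yg_nV_n\cap D_n=\emptyset$ for all $n$. For $a\in A$ there are infinitely many $n$ with $ya\in yg_nV_n$, hence with $ya\notin D_n$. As the $D_n$ increase, $ya\notin\bigcup_nD_n$. If $y^{-1}=am$ with $a\in A$, $m\in M$, then $yam=1$, so $ya=m^{-1}\in M^{-1}\subset\bigcup_nD_n$, a contradiction. So $y^{-1}\notin AM$ and $AM\ne G$. $\square$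

*Proof of Theorem 1.* Part 1 is Theorem 6 and part 2 is Proposition 9. If $G$ is not GMS, then $G$ is not locally compact by part 2, so it contains an anti-GMS set by part 1. $\square$

All of this is in ZFC, so the converse of Theorem 2.5 holds without CH. Combined with Theorem 2.5 and Proposition 8, under CH we get: $G$ is not GMS $\iff$ $G$ contains an anti-GMS set $\iff$ $G$ is not locally compact.

*Proof of Theorem 2(a).* This is Theorem 6 together with Proposition 8. $\square$

## 9. Theorem 2(b): from an anti-GMS set to $AN=G$ when $\mathrm{cov}(\mathcal M)=\mathfrak c$

Recall that $\mathrm{cov}(\mathcal M)$ is the least number of meager sets that cover $\mathbb R$. By the Baire category theorem $\aleph_1\le\mathrm{cov}(\mathcal M)\le\mathfrak c$, so CH implies $\mathrm{cov}(\mathcal M)=\mathfrak c$. We use the standard fact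
$$\text{in a nonempty Polish space, fewer than }\mathrm{cov}(\mathcal M)\text{ dense open sets have a common point.}\tag{9.1}$$
If the space has an isolated point, that point lies in every dense set. Otherwise the space has a dense $G_\delta$ subset homeomorphic to the irrationals, on which the complements of the given sets are nowhere dense; fewer than $\mathrm{cov}(\mathcal M)$ nowhere dense sets cannot cover the irrationals, since together with the meager set $\mathbb Q$ they would cover $\mathbb R$.

**Proposition 10 ($\mathrm{cov}(\mathcal M)=\mathfrak c$).** If a Polish group $G$ contains an anti-GMS set, there are an lsmz set $A$ and a closed nowhere dense set $N$ with $AN=G$.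

*Proof.* Let $C$ be anti-GMS.

**Step 1.** *The purpose is to make $C$ a Polish space, so that (9.1) applies to it.* The closure $\overline C$ is nowhere dense. If $R$ is open and dense in $C$, and $E$ is open and meets $\overline C$, then $E$ meets $C$, so $R$ meets $E\cap C$; thus $R$ is dense in $\overline C$. So $\overline C$ is anti-GMS too, and we may assume that $C$ is closed.

**Step 2.** *The purpose is to set up the recursion.* We want points $a_\alpha\in x_\alpha C$, one for each $x_\alpha\in G$, so that $x_\alpha\in a_\alpha C^{-1}$; and for each sequence of neighborhoods we want one union of translates that contains all $a_\alpha$. Let $\{x_\alpha:\alpha<\mathfrak c\}$ enumerate $G$, and let $\langle\langle U^\alpha_n\rangle_n:\alpha<\mathfrak c\rangle$ enumerate all sequences from a fixed countable neighborhood base at $1$, with repetitions allowed. By recursion on $\alpha<\mathfrak c$ we choose $\langle g^\alpha_n\rangle_n$ and $a_\alpha$, and write $R_\alpha=\bigcup_ng^\alpha_nU^\alpha_n$. The even indices will keep $R_\alpha$ large for *future* points; the odd indices will catch *past* points.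

**Step 3 (even indices).** *The purpose is to make every translate of $R_\alpha$ dense in $C$.* Apply the anti-GMS property to the sequence $\langle U^\alpha_{2n}\rangle_n$ to choose $g^\alpha_{2n}$ such that $g\bigcup_ng^\alpha_{2n}U^\alpha_{2n}$ is dense in $C$ for every $g\in G$.

**Step 4 (odd indices).** *The purpose is to get $\{a_\beta:\beta<\alpha\}\subset\bigcup_ng^\alpha_{2n+1}U^\alpha_{2n+1}$.* Let $Q$ be a countable dense subset of $G$, taken with the discrete topology, so that $Q^\omega$ is Polish. For $a\in G$ the set
$$\Big\{q\in Q^\omega:a\in\bigcup_nq_nU^\alpha_{2n+1}\Big\}=\bigcup_n\big\{q\in Q^\omega:q_n\in Q\cap a(U^\alpha_{2n+1})^{-1}\big\}$$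
is open. It is dense: $Q\cap a(U^\alpha_{2n+1})^{-1}\ne\emptyset$ for all $n$, so after any finite number of prescribed entries we may choose a later $q_n$ in this set. Since $|\alpha|<\mathfrak c=\mathrm{cov}(\mathcal M)$, by (9.1) the sets for $a=a_\beta$, $\beta<\alpha$, have a common point $q$. Put $g^\alpha_{2n+1}=q_n$.

**Step 5 (the point).** *The purpose is to choose $a_\alpha\in x_\alpha C\cap\bigcap_{\beta\le\alpha}R_\beta$.* For each $\beta\le\alpha$ the set $x_\alpha^{-1}R_\beta\cap C$ is open in $C$, and it is dense in $C$ by Step 3 with $g=x_\alpha^{-1}$. There are fewer than $\mathrm{cov}(\mathcal M)$ such $\beta$, so by (9.1) in the nonempty Polish space $C$ there is $c\in C\cap\bigcap_{\beta\le\alpha}x_\alpha^{-1}R_\beta$. Let $a_\alpha=x_\alpha c$.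

**Step 6.** *The purpose is to verify the conclusion.* Let $A=\{a_\alpha:\alpha<\mathfrak c\}$. Fix $\alpha$. If $\beta<\alpha$, then $a_\beta\in R_\alpha$ by Step 4; if $\beta\ge\alpha$, then $a_\beta\in R_\alpha$ by Step 5 at stage $\beta$. So $A\subset R_\alpha$ for every $\alpha$. Since every sequence from the base occurs as some $\langle U^\alpha_n\rangle_n$, the set $A$ is lsmz by the reduction in Section 1. Let $N=C^{-1}$, a closed nowhere dense set. Since $a_\alpha\in x_\alpha C$, we have $x_\alpha\in a_\alpha C^{-1}\subset AN$ for every $\alpha$, so $AN=G$. $\square$

*Proof of Theorem 2(b).* (i)$\Rightarrow$(ii) is Proposition 9. (ii)$\Rightarrow$(iii) holds because closed nowhere dense sets are meager. (iii)$\Rightarrow$(iv) is the contrapositive of Proposition 10. (iv)$\Rightarrow$(i) is the contrapositive of Theorem 6. $\square$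

The step (iii)$\Rightarrow$(iv) strengthens Theorem 2.5: it uses the weaker hypothesis $\mathrm{cov}(\mathcal M)=\mathfrak c$, and it produces a closed nowhere dense $N$, not only a meager one.

## 10. Laver's model: (b) needs a hypothesis beyond ZFC

Theorem 1 and Theorem 2(a) are proved in ZFC. Theorem 2(b) is not provable in ZFC alone (assuming, as usual, that ZFC is consistent). In Laver's model of the Borel Conjecture (Laver, Acta Math. 137, 1976) every strong measure zero separable metric space is countable (Carlson, Proc. AMS 118, 1993). Here strong measure zero means that for every sequence of $\varepsilon_n>0$ the space is covered by sets $X_n$ with the diameter of $X_n$ at most $\varepsilon_n$.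

An lsmz set has strong measure zero in the metric $d$: apply lsmz to $U_n=B(1,\varepsilon_n/2)$ and note that $g_nU_n=B(g_n,\varepsilon_n/2)$ has diameter at most $\varepsilon_n$. So in that model every lsmz set $A$ is countable. If $M$ is meager, then $AM=\bigcup_{a\in A}aM$ is meager, so $AM\ne G$ by the Baire category theorem. Together with Proposition 3, this shows that every Polish group is GMS in that model. But $\mathbb Z^\omega$ still contains an anti-GMS set there, by Theorem 6, or directly by the block set of Section 1. So Theorem 2.5 itself is not provable in ZFC, whereas its converse is.
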